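# The $n$-bit universal relation costs exactly $n+1$ bits

## Two to six bits by hand

Alice gets a word $x\in\{0,1\}^n$, Bob gets a word $y\in\{0,1\}^n$, and they are promised that $x\neq y$. They exchange bits and must find an index $i$ with $x_i\neq y_i$; at the end both must know the same $i$. This is the *$n$-bit universal relation*. The protocol is deterministic: whose turn it is, and whether the conversation has ended, is determined by the transcript so far, and each bit sent depends on the transcript and on the sender's own word. The *cost* is the largest number of bits exchanged over all pairs $x\ne y$, and $C(n)$ denotes the least cost of a protocol. A *message* is a maximal block of consecutive bits sent by one player.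

Start small. For $n=1$ the promise says that $x_1\ne y_1$, so the answer is $1$ and $C(1)=0$. For $n=2$, Alice sends $x_1$. If $y_1\ne x_1$, Bob replies "index 1"; otherwise the promise leaves only index 2, and he replies "index 2". So $C(2)\le 2$. Notice that the last coordinate never had to be sent: it was found by elimination.

**Easy case.** *For $3\le n\le 6$ we have $C(n)\le n+1$.*

*Proof.* Alice sends her first $n-2$ bits. Bob says with one bit whether they all agree with his. If they do not, he names one of the coordinates where they differ; there are $n-2\le 4$ candidates, so 2 bits suffice. If they do agree, the words differ in the last two coordinates, and the 2-bit problem is solved there with 2 bits. The total is $(n-2)+1+2=n+1$. $\square$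

What changes for general $n$? The paper "The Communication Complexity of the Universal Relation" (http://renyi.hu/~tardos/uri.pdf) is the source of the problem. Two facts are known: $n+2$ bits always suffice, and for all sufficiently large $n$ at least $n+1$ bits are needed. Its Conjecture 6.1 says that for large enough $n$ every protocol must exchange, in the worst case, at least $n+2$ bits. So the conjecture asserts that the easy case is a small-number accident. It is not.

**Theorem 1.** $C(1)=0$, $C(2)=2$, and $C(n)=n+1$ for every $n\ge 3$. Moreover, for every $n\ge 71$ the bound $n+1$ is attained by a protocol with at most 5 messages.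

In particular Conjecture 6.1 is false. We prove the upper bound first and then the matching lower bound for all $n\ge 3$, which is self-contained.

## Counting with weights, and why the simple scheme stops at $n=6$

To see what blocks $n=7$ we need exact bookkeeping for messages of varying length. Recall that a binary *prefix code* is a set of words, none a prefix of another. Kraft's inequality says that a prefix code with word lengths $\ell_1,\dots,\ell_N$ exists if and only if $\sum_o 2^{-\ell_o}\le 1$. For example, the lengths $1,2,2$ are realized by $0,10,11$.

**Lemma 2 (weights).** Suppose a player has to convey one of finitely many options $o$, and after option $o$ at most $d_o$ further bits are exchanged, where $d_o\ge 0$ is an integer. If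
$$\sum_o 2^{d_o}\le 2^D ,$$
then the announcement together with everything after it can be done within $D$ bits.

*Proof.* Each $2^{d_o}\le 2^D$, so $\ell_o=D-d_o$ is a nonnegative integer, and $\sum_o2^{-\ell_o}\le 1$. Use a prefix code in which $o$ has length $D-d_o$. $\square$

We call $2^{d_o}$ the **weight** of option $o$. An option that ends the conversation has weight $1$, one that leaves a single bit has weight $2$, and a budget of $D$ bits is a total weight of $2^D$.

Now generalize the easy protocol. Fix $1\le l<n$. Alice sends her first $n-l$ bits. Then Bob either names a difference among them ($n-l$ options of weight 1) or says "they agree", after which an $l$-bit problem remains (weight $2^{C(l)}$). To finish within $n+1$ bits we have $l+1$ bits left, so we need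
$$(n-l)+2^{C(l)}\le 2^{l+1}. \tag{1}$$
Because Kraft's inequality is necessary as well as sufficient, a scheme of this form cannot do without (1). With $l=1$, (1) reads $n\le 4$. With $l=2$ and $C(2)=2$ (the lower bound is proved at the end), it reads $n\le 6$. With $l\ge 3$ we shall prove $C(l)\ge l+1$; then the single option "they agree" has weight at least $2^{l+1}$, which is the whole budget, and nothing is left for the $n-l\geq 1$ other options. So this scheme stops exactly at $n=6$. Recursion is useless because the option that recurses takes everything.

The way out is to make the budget at Bob's turn much larger than the weight of the recursion. That means Alice must say *less* in her first message. If she saves $r$ bits, Bob's budget is multiplied by $2^r$. The price is that Bob then knows Alice's word only approximately, and we must make sure that an approximate word is nearly as useful to him as the exact one.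

## Words up to one flipped coordinate: the Hamming code

Let $r\ge 2$ and $m=2^r-1$. Label the $m$ coordinates of $\{0,1\}^m$ by the nonzero vectors $k\in\mathbb F_2^r$. Let $e_k$ be the unit vector at label $k$, and put $e_0:=0$. All addition of words is modulo 2, so $u-c=u+c$.

**Definition.** The *Hamming code* $H\subseteq\{0,1\}^m$ is the set of words $c$ with $\sum_{k:\,c_k=1}k=0$ in $\mathbb F_2^r$.

For $r=2$ the labels are $01,10,11$. Since $01+10+11=00$ and no single label or pair of distinct labels sums to zero, $H=\{000,111\}$: every 3-bit word is one of these two, or differs from exactly one of them in one coordinate.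

**Lemma 3.** $|H|=2^{m-r}$, and every $u\in\{0,1\}^m$ can be written in exactly one way as $u=c+e_k$ with $c\in H$ and $k\in\mathbb F_2^r$. For $i\ne 0$ we then have $u_i\ne c_i$ if and only if $i=k$.

*Proof.* The map $S(u)=\sum_{j:\,u_j=1}j$ is linear from $\mathbb F_2^m$ to $\mathbb F_2^r$, and it is onto because $S(e_k)=k$ for every $k$ (including $k=0$). Its kernel is $H$, so $|H|=2^{m-r}$. If $u=c+e_k$ with $c\in H$, then $S(u)=k$, so $k$, and hence $c$, is determined. Conversely, with $k=S(u)$ the word $c=u+e_k$ satisfies $S(c)=0$. The last claim holds because $u$ and $c$ differ by $e_k$. $\square$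

So Alice can send $c$ instead of $u$ and save $r$ bits. Bob then knows her word except that one unknown coordinate $k$, or none if $k=0$, is flipped. Suppose Bob holds $u'$ and looks at where $u'$ differs from $c$. If it differs in two places, at least one of them is a true difference from $u$. If it differs in exactly one place $i$, then $i$ is a true difference unless $k=i$, in which case $u=u'$. If $u'=c$, then $k$ itself is a true difference unless $k=0$.

## Seven bits in eight

Let us carry this out for $n=7$, the first case the simple scheme cannot reach. Split $x=(w,u,z)$ and $y=(w',u',z')$ into parts of lengths $1,3,3$, take $r=2$, and write $u=c+e_k$ with $c\in H=\{000,111\}$. Alice sends $w$ and $c$, which takes $1+1=2$ bits. There remain 6 bits, a budget of weight $64$. Bob announces one of the following.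

If $w'\ne w$, he says so and they are done: weight $1$.

If $w'=w$ and $u'$ differs from $c$ at two labels $i\ne i'$ (or more), these labels differ in some bit position $s\in\{1,2\}$. Bob announces $s$, Alice sends the $s$-th bit of $k$, and one of $i,i'$ has the other value in position $s$. Bob sends with 1 bit a label $j$ at which $u'$ and $c$ differ and whose $s$-th bit is not that of $k$. Then $j\ne k$, so $u_j=c_j\ne u'_j$. These are 2 options, each followed by 2 bits: total weight $8$.

If $w'=w$ and $u'=c$, Bob says so. Now Alice has $(k,z)$ and Bob has $z'$. If $k\ne0$ the label $k$ is an answer, and if $k=0$ then $u=u'$ and they need a difference between $z$ and $z'$. The following takes 4 bits. Bob sends $z'_1$. Alice then announces one of: the value of $k$ if $k\ne 0$ (3 options of weight 1); "$k=0$ and $z_1\ne z'_1$" (weight 1); or, if $k=0$ and $z_1=z_1'$, the bit $z_2$ (2 options of weight 2), to which Bob replies with one bit whether $z_2\neq z'_2$. If yes, the answer is coordinate 2 of the $z$-part; if no, it is coordinate 3. Alice's total weight is $3+1+4=8=2^3$, so the cost is $1+3=4$ bits. Weight $16$.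

If $w'=w$ and $u'=c+e_i$ with $i\ne 0$, Bob says only that this is the case and does *not* yet reveal $i$. Alice sends $z_1,z_2$. If $z'$ differs there, Bob names such a coordinate (2 options of weight 1). Otherwise he announces $i$, and Alice replies with one bit whether $k=i$ (3 options of weight 2). If $k\ne i$, the answer is label $i$, since $u_i=c_i\ne u'_i$. If $k=i$, then $w=w'$, $u=u'$, $z_1=z_1'$, $z_2=z'_2$, so the words differ in the last coordinate. Bob's second announcement has total weight $2+6=8$, so 3 bits; together with $z_1,z_2$ this is 5 bits. Weight $32$.

The total is $1+8+16+32=57\le 64$. Hence $C(7)\le 8$.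

Here is one run. Order the labels as $01,10,11$. Let $w=0$, $u=101$, $z=110$. Then $k=01+11=10$ and $c=u+e_{10}=111$. Suppose Bob has $w'=0$, $u'=011$, $z'=110$. He sees $u'-c=100$, so $i=01$. Alice sends $z_1z_2=11$, Bob sees agreement and announces $i=01$, and Alice replies that $k\ne i$. The answer is label $01$, and indeed $u_{01}=1\ne 0=u'_{01}$. Had Bob held $u'=010$, then $u'-c=101$ has ones at $01$ and $11$, which differ in position $s=1$; Alice sends the first bit of $k=10$, namely $1$, and Bob answers $j=01$, again correct.

## Delaying Bob's index

The decision that makes the fourth case affordable is that $i$ is revealed late. Suppose instead, with parts of lengths $t,m,l$ and general $r$, that Bob announces $i$ at once whenever $u'=c+e_i$. Alice's first message has $t+m-r$ bits, so to reach $n+1$ bits Bob's budget is $2^{l+r+1}$. Let $l\ge 3$. After the announcement of $i$, the inputs with $w=w'$ and $k=i$ still allow every pair $z\ne z'$, with no other difference anywhere. So what follows includes the $l$-bit universal relation, which costs at least $l+1$. Each of the $2^r-1$ options $i$ therefore has weight at least $2^{l+1}$, and so has the option $u'=c$ (look at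 $k=0$). These sum to at least
$$(2^r-1)2^{l+1}+2^{l+1}=2^{l+r+1},$$
the whole budget, and the inputs where $u'-c$ has two ones have not been paid for. So naming $i$ at once fails.

When $i$ is revealed late, Alice's $l-1$ bits of $z$ are sent *once for all $i$ together*, and the last coordinate of $z$ comes free by elimination. With all $m$ labels treated together, Bob's later announcement has weight $2m+(l-1)=2^{r+1}+l-3$. For $l\le 3$ this is at most $2^{r+1}$, so the whole case costs $(l-1)+(r+1)=l+r$ bits, half of the budget. For $l>3$ it exceeds $2^{r+1}$, rounding up to a power of two gives $l+r+1$ bits, and the case takes the whole budget. The remedy is for Bob to announce first a *group* of labels containing $i$: one large group which just fits under $2^{r+1}$, and a small one for the rest. The lemma allows any partition into groups.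

## The protocol for general parameters

**Definition (centre problem).** In the problem $Z(r,l)$, Alice has $(k,z)\in\mathbb F_2^r\times\{0,1\}^l$ and Bob has $z'\in\{0,1\}^l$, with the promise that $k\ne 0$ or $z\ne z'$. They must find $k$ if $k\neq 0$, and a coordinate where $z,z'$ differ if $k=0$. We also write $Z(r,l)$ for its cost.

The third case for $n=7$ contained a protocol for this problem with $r=2$, $l=3$.

**Lemma 4.** Let $r\ge 2$, $l\ge 1$, $t\ge 0$, $m=2^r-1$, $n=t+m+l$. Suppose the $m$ nonzero vectors of $\mathbb F_2^r$ are partitioned into groups $G_1,\dots,G_h$ and there are integers $\beta_q\ge 0$ with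
$$2|G_q|+l-1\le 2^{\beta_q}\qquad(1\le q\le h). \tag{2}$$
Let $\gamma\ge Z(r,l)$ be an integer. If
$$t+r2^r+2^\gamma+\sum_{q=1}^h 2^{\,l-1+\beta_q}\le 2^{\,l+r+1}, \tag{3}$$
then $C(n)\le n+1$.

*Proof.* Write $x=(w,u,z)$ and $y=(w',u',z')$ with parts of lengths $t,m,l$, and let $u=c+e_k$ with $c\in H$, as in Lemma 3.

**Step 1: Alice sends an approximation of her word.** She sends $w$ and $c$, using $t+(m-r)$ bits because $|H|=2^{m-r}$. Since
$$t+(m-r)+(l+r+1)=n+1,$$
it remains to finish within $D=l+r+1$ bits.

**Step 2: Bob announces his situation.** Bob knows $w$ and $c$. Exactly one of the following four cases applies, since $u'-c$ has at least two ones, no ones, or exactly one. For each we list Bob's options, check correctness, and compute the weight.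

**Case (a): $w'\ne w$.** Bob announces a coordinate where $w$ and $w'$ differ, and they are done. There are $t$ options of weight $1$.

**Case (b): $w'=w$ and $u'-c$ has at least two ones.** Bob chooses two of the ones, with labels $i\neq i'$, and a bit position $s\in\{1,\dots,r\}$ in which $i$ and $i'$ differ. He announces $s$. Alice sends the $s$-th bit of $k$ (1 bit). One of $i,i'$ has the opposite $s$-th bit, so among the ones of $u'-c$ there is one whose label $j$ has $s$-th bit different from that of $k$. Bob sends such a $j$. Both players know its $s$-th bit, so there are at most $2^{r-1}$ possibilities and $r-1$ bits suffice. Since $j\ne k$ and $j\ne 0$, Lemma 3 gives $u_j=c_j$, while $c_j\neq u'_j$ because $u'-c$ has a one at $j$. So coordinate $j$ of the $u$-part is a correct answer. After $s$ is announced, $1+(r-1)=r$ bits are used: $r$ options of weight $2^r$.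

**Case (c): $w'=w$ and $u'=c$.** Bob announces this, and they run a centre protocol of cost at most $\gamma$ on $(k,z)$ and $z'$. Its promise holds: if $k=0$ then $u=c=u'$ and $w=w'$, so $x\ne y$ forces $z\ne z'$. If $k\ne0$, coordinate $k$ of the $u$-part is correct, since $u_k\ne c_k=u'_k$. If $k=0$, the coordinate found in the $z$-part is correct. This is one option of weight $2^\gamma$.

**Case (d): $w'=w$ and $u'=c+e_i$ with $i\ne0$.** Bob announces the index $q$ of the group with $i\in G_q$. Alice sends $z_1,\dots,z_{l-1}$. If $z'$ differs from $z$ among these coordinates, Bob announces one where it does, a correct answer; these are $l-1$ options of weight $1$. Otherwise Bob announces $i\in G_q$, and Alice replies with one bit telling whether $k=i$; these are $|G_q|$ options of weight $2$. If $k\ne i$, then $u_i=c_i\neq u_i'$ and the answer is coordinate $i$ of the $u$-part. If $k=i$, then $u=c+e_i=u'$ and $w=w'$, and $z,z'$ agree in the first $l-1$ coordinates, so they differ in the last one, which is the answer. By (2) and Lemma 2, Bob's second announcement and Alice's reply take at most $\beta_q$ bits. After the announcement of $q$ at most $(l-1)+\beta_q$ bits are used.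 So group $q$ is one option of weight $2^{\,l-1+\beta_q}$.

**Step 3: the budget.** The weights of all options in Step 2 sum to the left side of (3). By Lemma 2, Step 2 and everything after it take at most $l+r+1$ bits. $\square$

To use Lemma 4 we need bounds for the centre problem.

**Lemma 5.** (i) If $\kappa\ge C(l)$ and $\gamma\geq 0$ are integers with $(2^r-1)+2^\kappa\le 2^\gamma$, then $Z(r,l)\le\gamma$. (ii) $Z(2,3)\le 4$.

*Proof.* (i) Alice announces $k$ if $k\ne0$; these are $2^r-1$ options of weight $1$. Otherwise she announces "$k=0$", and they run an $l$-bit universal relation protocol on $z\ne z'$; this is one option of weight at most $2^\kappa$. Apply Lemma 2.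

(ii) Bob sends $z'_1$. Then Alice announces $k$ if $k\ne0$ (3 options of weight 1), or "$k=0$ and $z_1\ne z_1'$" (weight 1), or, if $k=0$ and $z_1=z'_1$, the bit $z_2$ (2 options of weight 2). In the last case Bob replies with one bit whether $z_2\ne z_2'$; if yes the answer is coordinate 2 of the $z$-part, and if no it must be coordinate 3. Alice's total weight is $3+1+4=8$, so the cost is at most $1+3=4$. $\square$

Part (ii) is really needed for small $n$. With $C(3)\le4$, part (i) gives only $\gamma=5$ for $r=2$, $l=3$ (from $3+16\le 32$), and for $n=7$ the total would be $1+8+32+32=73>64$.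

## Choosing $r$, $l$ and the groups

**Proposition 6.** $C(n)\le n+1$ for every $n\ge3$. For every $n\ge71$ this is achieved with at most 5 messages.

*Proof.* Each step below covers an interval of values of $n$.

**Step 1: $3\le n\le6$.** This is the easy case. In particular $C(3)\le 4$.

**Step 2: $6\le n\le 14$, starting the chain.** Take $r=2$, $l=3$, $m=3$, $0\le t\le 8$, so $n=t+6$. One group: $2\cdot3+2=8$, so $\beta_1=3$. By Lemma 5(ii), $\gamma=4$. Condition (3) is $t+8+16+2^5=t+56\le 64=2^6$. In particular $C(9)\le 10$.

**Step 3: $10\le n\le 18$.** Take $r=3$, $l=3$, $m=7$, $0\le t\le8$, so $n=t+10$. One group: $2\cdot 7+2=16$, so $\beta_1=4$. By Lemma 5(i) with $\kappa=4$: $7+16\le 32$, so $\gamma=5$. Condition (3) is $t+24+32+2^6=t+120\le 128=2^7$.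

**Step 4: $18\le n\le 50$.** Take $r=4$, $l=3$, $m=15$, $0\le t\le 32$, so $n=t+18$. One group: $2\cdot15+2=32$, so $\beta_1=5$. With $\kappa=4$: $15+16\le 32$, so $\gamma=5$. Condition (3) is $t+64+32+2^7=t+224\le 256=2^8$.

One cannot continue with $l=3$ forever. By (2), $\sum_q2^{2+\beta_q}\ge 4\sum_q(2|G_q|+2)\ge 4(2m+2)=2^{r+3}$, so (3) forces $r2^r<2^{r+4}-2^{r+3}=2^{r+3}$, that is, $r\le 7$; and then $n=t+m+3$ is bounded because $t\le 2^{r+4}$. The weight $r2^r$ of case (b) has to be absorbed by a larger $l$, and then two groups are needed, as we saw.

**Step 5: $24\le n\le 2008$.** Take $r=4$, $l=9$, $m=15$, $0\le t\le1984$, so $n=t+24$. Groups of sizes $12$ and $3$: $24+8=32=2^5$ and $6+8=14\le 2^4$, so $\beta_1=5$, $\beta_2=4$. With $\kappa=10\ge C(9)$ from Step 2: $15+2^{10}\le 2^{11}$, so $\gamma=11$. Condition (3) is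
$$t+64+2048+2^8(32+16)=t+14400\le16384=2^{14}.$$

**Step 6: $n\ge71$, an infinite family.** Let $r\ge6$, $l=2^{r-3}$ and $m=2^r-1$. Take two groups, of sizes $2^r-l/2$ and $l/2-1$, which sum to $m$. For the first,
$$2(2^r-l/2)+l-1=2^{r+1}-1\leq 2^{r+1},$$
so $\beta_1=r+1$. For the second,
$$2(l/2-1)+l-1=2l-3<2l=2^{r-2},$$
so $\beta_2=r-2$. For the centre, $C(l)\le l+(r-3)$: Alice sends all of $z$, and Bob names a differing index among $l=2^{r-3}$. Take $\kappa=l+r-3$. Since $m<2^r\le 2^{l+r-3}$ (as $l\ge 8$), we get $m+2^\kappa\le2^{\kappa+1}$, so $\gamma=l+r-2$ by Lemma 5(i). Condition (3) becomes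
$$t+r2^r+2^{l+r-2}+2^{l+r}+2^{l+r-3}\le 2^{l+r+1}.$$
In units of $2^{l+r-3}$ the powers involving $l$ are $2,8,1$ on the left and $16$ on the right, so the condition is
$$t\le t_r:=5\cdot 2^{l+r-3}-r2^r. \tag{4}$$
Hence all $n$ with $s_r\le n\le s_r+t_r$ are covered, where $s_r:=m+l=2^r-1+2^{r-3}$.

**Step 7: these intervals leave no gap.** We have $s_{r+1}-s_r=2^r+2^{r-3}\le 2^{r+1}$, so it suffices that $t_r\ge2^{r+1}$. By (4) this is equivalent to $5\cdot2^{l-3}\ge r+2$. Now $l-3=2^{r-3}-3\ge r-1$ for $r\ge 6$: it reads $5\ge5$ at $r=6$, and when $r$ grows by 1 the left side grows by $2^{r-3}\ge 8$. Hence $5\cdot2^{l-3}\ge5\cdot2^{r-1}\ge r+2$. So $s_{r+1}\le s_r+t_r$ for all $r\ge6$. As $s_6=63+8=71$ and $s_r\to\infty$, every $n\ge71$ is covered.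

**Step 8: collecting the intervals.** The intervals $[3,6]$, $[6,14]$, $[10,18]$, $[18,50]$, $[24,2008]$, $[71,\infty)$ cover all $n\ge3$.

**Step 9: counting messages for $n\ge71$.** Use the family of Step 6. Message 1 is Alice's $w$ and $c$; message 2 is Bob's announcement. Case (a) then ends. Case (b) uses two more messages, Alice's bit and Bob's $j$. Case (c) uses at most two more: Alice sends $k\neq 0$, or "$k=0$" together with all of $z$, and in the latter case Bob names an index. Case (d) uses at most three more: Alice's $z_1,\dots,z_{l-1}$, Bob's coordinate or label $i$, and after a label Alice's last bit. So there are at most 5 messages. $\square$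

Conjecture 6.1 is thereby disproved; Step 6 alone suffices for this.

## Rectangles and solvability

Now the lower bound $C(n)\ge n+1$ for $n\ge 3$. Let $X=\{0,1\}^n$. We first replace protocols by a combinatorial notion.

**Definition.** Let $A,B\subseteq X$ be nonempty. The pair $(A,B)$ is *0-solvable* if there is an index $i$ with $x_i\ne y_i$ for all $x\in A$, $y\in B$ with $x\ne y$. For $b\ge1$ it is *$b$-solvable* if it is $(b-1)$-solvable, or if one of $A,B$ splits into two nonempty parts so that both resulting pairs are $(b-1)$-solvable.

For example, with $n=2$ the pair $(X,X)$ is 2-solvable. Split the first $X$ by $x_1$; one part is $A_0=\{00,01\}$. Split the second $X$ into $\{10,11\}$ and $\{00,01\}$. Then $(A_0,\{10,11\})$ is 0-solvable with index 1 and $(A_0,\{00,01\})$ with index 2. The other part is symmetric. Note that the pairs $x=y$ inside $A\times B$ are ignored by the definition, but they are there, and we shall count them.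

**Lemma 7.** If there is a protocol of cost at most $b$, then $(X,X)$ is $b$-solvable.

*Proof.* **Step 1: rectangles.** View the protocol as a binary tree. Each message bit is a function of the sender's word and the transcript; where it is undefined, define it arbitrarily, so that it is total. Then the pairs $(x,y)\in X\times X$, including $x=y$, that reach a node $v$ form a rectangle $A_v\times B_v$: Alice's bits restrict only $x$, Bob's only $y$. Call $v$ *live* if $A_v\times B_v$ contains a pair $x\ne y$. Delete everything below each node that is not live, making it a leaf. In the resulting tree every internal node at depth $d$ is live, so some pair $x\ne y$ exchanges at least $d+1$ bits there, and $d+1\le b$. Thus all children of internal nodes have depth at most $b$, and so the whole tree has depth at most $b$.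

**Step 2: one index per leaf.** We show that at every leaf with $A=A_v$ and $B=B_v$ nonempty, $(A,B)$ is 0-solvable. If the leaf is not live, the condition is vacuous. If it is live, it is a leaf of the original protocol; there Alice outputs some $f(x)$ and Bob some $g(y)$, with $f(x)=g(y)$ a differing index whenever $x\in A$, $y\in B$, $x\ne y$. Form the bipartite graph on the disjoint union of $A$ and $B$ which joins $x\in A$ to $y\in B$ when $x\ne y$. The outputs are constant on each connected component. If all edges lie in one component, its output is an index that works for the whole leaf. Otherwise, let $(x,y)$ and $(x',y')$ be edges in different components. Then $x$ is not joined to $y'$, so $x=y'$, and likewise $x'=y$; hence $x\ne y=x'$. A further element of $A$, different from $x$ and $x'$, would be joined to both $y=x'$ and $y'=x$, connecting the two components; likewise a further element of $B$ would be joined to both $x$ and $x'$. So $A=B=\{x,x'\}$. The pairs to serve are $(x,x')$ and $(x',x)$, and the index $f(x)$, at which $x$ and $y=x'$ differ, works for both.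

**Step 3: up the tree.** We claim that for every node $v$ of depth $d$ with $A_v,B_v$ nonempty, $(A_v,B_v)$ is $(b-d)$-solvable. For leaves this is Step 2, as $d\le b$ and 0-solvable pairs are $b'$-solvable for all $b'\ge0$. At an internal node one of $A_v,B_v$ is split in two by the bit sent. If both parts are nonempty, both children are $(b-d-1)$-solvable by induction from the leaves, so $(A_v,B_v)$ is $(b-d)$-solvable. If one part is empty, the other child has the same pair $(A_v,B_v)$, which is $(b-d-1)$-solvable, hence $(b-d)$-solvable. At the root, $d=0$. $\square$

## The diagonal of a rectangle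

For a pair $(A,B)$ put $\Delta=A\cap B$, the words $x$ for which $(x,x)$ lies in $A\times B$. Splitting $A$ or $B$ distributes $\Delta$ over the two parts. For $(X,X)$ we have $|\Delta|=2^n$. A first count would go as follows: a 0-solvable pair has $|\Delta|\le2$ (shown below), so we need at least $2^{n-1}$ leaves, hence at least $n-1$ bits. This stops two short of the goal. We gain one bit by noticing that a leaf with two diagonal words is extremely rigid, and the second by following what happens when equality always holds.

**Lemma 8.** (i) If $(A,B)$ is 0-solvable, then either $|\Delta|\le1$, and if $|\Delta|=1$ then $|A|=1$ or $|B|=1$; or $|\Delta|=2$ and $A=B=\Delta$.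

(ii) If $(A,B)$ is $b$-solvable with $b\ge1$, then $|\Delta|\le2^b$, and equality implies $A\subseteq B$ or $B\subseteq A$.

*Proof.* **Part (i).** Let $i$ be the index. Suppose $x\ne x'$ are both in $\Delta$. Since $x\in A$ and $x'\in B$, we have $x_i\ne x'_i$. A third element $v$ of $A$ would satisfy $v_i\ne x_i$ and $v_i\ne x'_i$, because $x,x'\in B$; this is impossible for bits. The same holds for a third element of $B$. So $A=B=\{x,x'\}=\Delta$. Now suppose $\Delta=\{x\}$ and there are $x'\in A\setminus\{x\}$ and $y'\in B\setminus\{x\}$. Then $x'\ne y'$, since otherwise $x'\in\Delta$. So $x'_i\ne y'_i$. But $x'_i\ne x_i$ (as $x\in B$) and $y'_i\ne x_i$ (as $x\in A$), which gives $x'_i=y'_i$, a contradiction.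

**Part (ii), cases without a split.** We use induction on $b$. If $(A,B)$ is 0-solvable, then $|\Delta|\le 2\le2^b$ by (i), and equality $|\Delta|=2^b$ forces $b=1$, $|\Delta|=2$, hence $A=B$. If $b\ge2$ and $(A,B)$ is $(b-1)$-solvable, then $|\Delta|\le2^{b-1}<2^b$ by induction. Otherwise one of the sets is split, and as the statement is symmetric in $A,B$ we may assume $A=A_0\sqcup A_1$ with both $(A_j,B)$ being $(b-1)$-solvable. Put $\Delta_j=A_j\cap B$, so $|\Delta|=|\Delta_0|+|\Delta_1|$.

**Part (ii), $b=1$.** Here both $(A_j,B)$ are 0-solvable. If some $|\Delta_j|=2$, then $A_j=B$ by (i). The other set $\Delta_{1-j}=A_{1-j}\cap A_j$ is empty, so $|\Delta|=2$ and $B=A_j\subseteq A$. Otherwise both $|\Delta_j|\le1$ and $|\Delta|\le2$. If then $|\Delta|=2$, we have $|\Delta_0|=|\Delta_1|=1$ and $|B|\ge2$, so (i) gives $|A_0|=|A_1|=1$. Hence $A=\Delta\subseteq B$.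

**Part (ii), $b\ge2$.** By induction $|\Delta|\le 2\cdot2^{b-1}=2^b$. If equality holds, then $|\Delta_0|=|\Delta_1|=2^{b-1}$, so by induction, for each $j$, either $A_j\subseteq B$ or $B\subseteq A_j$. The latter is impossible, since $B$ contains elements of $A_{1-j}$ (namely $\Delta_{1-j}\ne\emptyset$), which is disjoint from $A_j$. So $A_0,A_1\subseteq B$, that is, $A\subseteq B$. $\square$

Lemma 8(ii) gives $C(n)\ge n$ for $n\geq 2$: a protocol of cost at most $n-1\ge1$ would make $2^n\le2^{n-1}$. For $n=2$ this value is attained, so some use of $n\ge3$ must enter the last step.

**Proposition 9.** $C(n)\ge n+1$ for every $n\ge3$.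

*Proof.* Suppose a protocol of cost at most $n$ exists. By Lemma 7, $(X,X)$ is $n$-solvable.

**Step 1: only one player's set is ever split.** We claim that, up to exchanging the players once and for all, for each $j=n,n-1,\dots,1$ there is $A_j\subseteq X$ with $|A_j|=2^j$ such that $(A_j,X)$ is $j$-solvable.

Start with $A_n=X$. Given $A_j$ with $j\ge2$, the diagonal of $(A_j,X)$ is $A_j$, with $2^j>2^{j-1}$ elements. By Lemma 8(ii), applied with $j-1\ge1$, $(A_j,X)$ is not $(j-1)$-solvable. So one of $A_j,X$ splits into two parts with both resulting pairs $(j-1)$-solvable. If $j=n$, both sets equal $X$, and we may assume by symmetry that the first one is split.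

Let $j<n$ and suppose that the second set is split, $X=B_0\sqcup B_1$. By Lemma 8(ii), $|A_j\cap B_h|\le2^{j-1}$ for $h=0,1$. These two numbers sum to $2^j$, so both equal $2^{j-1}$. By the equality part, for each $h$ either $A_j\subseteq B_h$ or $B_h\subseteq A_j$. The former fails, because $A_j$ meets $B_{1-h}$. So $B_0,B_1\subseteq A_j$, that is $X\subseteq A_j$, contradicting $|A_j|=2^j<2^n$.

Hence in all cases $A_j$ is split. The diagonal of (part, $X$) is the part itself, so by Lemma 8(ii) each part has at most $2^{j-1}$ elements. The two sizes sum to $2^j$, so each is exactly $2^{j-1}$. Take one part as $A_{j-1}$. This proves the claim.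

**Step 2: the end of the chain is impossible.** By Step 1 there is $A_1=\{x,x'\}$ with $x\ne x'$ and $(A_1,X)$ 1-solvable. It is not 0-solvable: its diagonal has two elements, and Lemma 8(i) would give $X=A_1$, whereas $|X|=2^n>2$. So a set is split into parts giving 0-solvable pairs.

If $A_1$ is split, then $(\{x\},X)$ is 0-solvable, so all $y\ne x$ differ from $x$ in one fixed coordinate $i$. This is false for $n\ge2$: flip a coordinate of $x$ other than $i$.

If $X=B_0\sqcup B_1$ is split and one part, say $B_0$, contains both $x$ and $x'$, then the diagonal of $(A_1,B_0)$ has two elements, so $B_0=A_1$ by Lemma 8(i). Then $(A_1,X\setminus A_1)$ is 0-solvable, so all $y\in X\setminus A_1$ differ from $x$ in one fixed coordinate. Only $2^{n-1}$ words do so, and hence $2^n-2\le2^{n-1}$, that is $2^{n-1}\le2$, contradicting $n\ge3$.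

If $X=B_0\sqcup B_1$ is split and each part contains exactly one of $x,x'$, then each $(A_1,B_h)$ has a diagonal of size $1$. Since $|A_1|=2$, Lemma 8(i) gives $|B_0|=|B_1|=1$. So $2^n=2$, a contradiction. $\square$

*Proof of Theorem 1.* We saw that $C(1)=0$ and $C(2)\le2$. For $n=2$ the diagonal of $(X,X)$ has 4 elements, while a 0-solvable or 1-solvable pair has at most 2 by Lemma 8. So by Lemma 7 no protocol of cost at most 1 exists, and $C(2)=2$. For $n\ge3$, Propositions 6 and 9 give $C(n)=n+1$, and Proposition 6 gives the bound of 5 messages for $n\ge71$. In particular the conjectured bound $n+2$ fails for every $n$. $\square$
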